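
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{There is no center in the computably enumerable degrees}


\begin{abstract}
A c.e.\ degree $\mathbf a$ is a center if, for every c.e.\ degree $\mathbf x\neq\mathbf 0'$, the degree $\mathbf a\vee\mathbf x$ has a greatest lower bound with some c.e.\ degree $\mathbf b$, this bound lying strictly below both $\mathbf b$ and $\mathbf a\vee\mathbf x$. We prove that no c.e.\ degree is a center. In fact, for every c.e.\ degree $\mathbf a$ there is a c.e.\ degree $\mathbf x<\mathbf 0'$ such that $\mathbf a\vee\mathbf x$ has a greatest lower bound only with those c.e.\ degrees that are comparable with it. In the main case $\mathbf a$ is noncuppable; the proof is then a tree construction in which the incompleteness of $\mathbf x$ is obtained from the noncuppability of $\mathbf a$.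
\end{abstract}

\section{The question and the answer}

Let $\mathcal R$ be the partially ordered set of computably enumerable (c.e.) Turing degrees under Turing reducibility. Its greatest element is $\mathbf 0'$, the degree of the halting problem $\emptyset'$; the other c.e.\ degrees are called incomplete. Any two c.e.\ degrees have a least upper bound: $\deg(A)\vee\deg(B)=\deg(A\oplus B)$, where $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$. They need not have a greatest lower bound (meet) in $\mathcal R$; when we write $\mathbf d\wedge\mathbf b=\mathbf c$ we assert that the meet exists and equals $\mathbf c$.

\begin{definition}[Li]\label{def:center}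
A c.e.\ degree $\mathbf a$ is a \emph{center} of $\mathcal R$ if for every c.e.\ degree $\mathbf x\ne\mathbf 0'$ there are c.e.\ degrees $\mathbf c<\mathbf b$ such that $\mathbf c<\mathbf a\vee\mathbf x$ and $(\mathbf a\vee\mathbf x)\wedge\mathbf b=\mathbf c$.
\end{definition}

The course notes \cite{math29} ask whether $\mathcal R$ has a center. To see what the definition measures, put $\mathbf d=\mathbf a\vee\mathbf x$. If $\mathbf b$ and $\mathbf d$ are comparable, their meet is the smaller of the two, so the meet cannot lie strictly below both. If they are incomparable and the meet exists, it does lie strictly below both. Hence
\begin{quote}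
$\mathbf a$ is a center iff for every c.e.\ $\mathbf x\neq\mathbf 0'$ the degree $\mathbf a\vee\mathbf x$ has a meet with some c.e.\ degree incomparable with it.
\end{quote}
Two cases are settled at once. The degree $\mathbf 0$ is not a center, since for $\mathbf x=\mathbf 0$ nothing is incomparable with $\mathbf 0\vee\mathbf x=\mathbf 0$. At the other end, if $\mathbf a\vee\mathbf x=\mathbf 0'$ for some $\mathbf x\ne\mathbf 0'$, then $\mathbf a$ is not a center, since nothing is incomparable with $\mathbf 0'$. A center must therefore be \emph{noncuppable}.

\begin{definition}
A c.e.\ degree $\mathbf a$ is \emph{noncuppable} if $\mathbf a\vee\mathbf x<\mathbf 0'$ for every c.e.\ degree $\mathbf x<\mathbf 0'$. A c.e.\ set is noncuppable if its degree is.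
\end{definition}

If $\mathbf a$ and $\mathbf b$ are noncuppable, so is $\mathbf a\vee\mathbf b$: from $\mathbf a\vee(\mathbf b\vee\mathbf x)=\mathbf 0'$ we get $\mathbf b\vee\mathbf x=\mathbf 0'$ and then $\mathbf x=\mathbf 0'$.

Among noncuppable degrees, being a center is inherited upward: if $\mathbf a\le\mathbf a'$ and $\mathbf a'$ is noncuppable, then for $\mathbf x\neq\mathbf 0'$ we have $\mathbf a'\vee\mathbf x=\mathbf a\vee(\mathbf a'\vee\mathbf x)$ with $\mathbf a'\vee\mathbf x\ne\mathbf 0'$. So the larger $\mathbf a$ is, the fewer degrees $\mathbf a\vee\mathbf x$ have to be served, and for each of them a single $\mathbf b$ is enough. Large noncuppable degrees look like plausible centers, and a refutation has to deal with an arbitrary noncuppable $\mathbf a$. We show that the answer is nevertheless negative.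

\begin{theorem}\label{thm:main}
There is no center in $\mathcal R$.
\end{theorem}

\begin{theorem}\label{thm:construction}
Let $(A_k)_{k\in\omega}$ be uniformly c.e., every $A_k$ noncuppable. There is a c.e.\ set $X<_T\emptyset'$ such that for every $k$, with $D=A_k\oplus X$, the following holds: if $V,W$ are c.e.\ sets with $V\le_T D$, $V\le_T W$, $W\not\le_T D$ and $D\not\le_T W$, then there is a c.e.\ set $E$ with $E\le_T D$, $E\le_T W$ and $E\not\le_T V$.
\end{theorem}

\begin{corollary}\label{cor:meets}
For every c.e.\ degree $\mathbf a$ there is a c.e.\ degree $\mathbf x<\mathbf 0'$ such that for all c.e.\ degrees $\mathbf b$: the meet $(\mathbf a\vee\mathbf x)\wedge\mathbf b$ exists iff $\mathbf b$ is comparable with $\mathbf a\vee\mathbf x$.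
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:meets} from Theorem~\ref{thm:construction}]
Comparable degrees always have a meet, so only the other direction needs proof. If $\mathbf a$ is not noncuppable, choose $\mathbf x<\mathbf 0'$ with $\mathbf a\vee\mathbf x=\mathbf 0'$; then every $\mathbf b$ is comparable with $\mathbf a\vee\mathbf x$. If $\mathbf a$ is noncuppable, choose a c.e.\ set $A\in\mathbf a$, apply Theorem~\ref{thm:construction} with $A_k=A$ for all $k$, and let $\mathbf x=\deg(X)<\mathbf 0'$, $\mathbf d=\mathbf a\vee\mathbf x$. Suppose $\mathbf b$ is incomparable with $\mathbf d$ and $\mathbf d\wedge\mathbf b=\mathbf c$. For c.e.\ sets $V\in\mathbf c$ and $W\in\mathbf b$ the theorem gives a c.e.\ set whose degree is below $\mathbf d$ and $\mathbf b$ but not below $\mathbf c$, a contradiction.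
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Corollary~\ref{cor:meets}]
Given $\mathbf a$, take $\mathbf x$ as in the corollary. No c.e.\ degree incomparable with $\mathbf a\vee\mathbf x$ has a meet with it, so by the characterization after Definition~\ref{def:center}, $\mathbf a$ is not a center.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:construction}.

\begin{remark}\label{rem:hyp}
Both incomparability hypotheses are needed. If $D\le_TW$, the conclusion fails for $V=D$, and if $W\le_TD$, it fails for $V=W$: in either case $E\le_TD$ and $E\le_TW$ imply $E\le_TV$. On the other hand, for $X=\emptyset'$ the implication in the theorem holds vacuously, because $D$ is then complete. So the difficulty lies in combining the implication with the incompleteness of $X$. Noncuppability of the $A_k$ is used exactly once, in Lemma~\ref{lem:noncup}.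
\end{remark}

\section{The two ideas in small cases}\label{sec:ideas}

\subsection{One functional: two permissions}\label{sec:oneblock}

Let $D=A\oplus X$, where $A$ is given and $X$ is ours, and let $V=\Phi(D)=\Psi(W)$. We want a c.e.\ set $E\le_TD$, $E\le_T W$ that differs from $\Lambda(V)$ for one given functional $\Lambda$.

\emph{The case $V=\emptyset$.} For each $l$ choose fresh numbers $y_l$ and $m_l$. If $\Lambda(\emptyset;y_l)=0$ has been seen and later a number $<l$ enters $W$, put $y_l$ into $E$ and the \emph{marker} $m_l$ into $X$. Then $y_l\in E$ iff $m_l\in X$, so $E\le_T D$; and $y_l$ enters $E$ only when $W\restriction l$ changes, so $E\le_TW$. Suppose $\Lambda(\emptyset)=E$. Then no $y_l$ enters $E$, since an entry would give $\Lambda(\emptyset;y_l)=0\ne1=E(y_l)$. So for every $l$ the computation $\Lambda(\emptyset;y_l)=0$ appears, and after that stage $W\restriction l$ does not change. Hence $W$ is computable, contrary to $W\not\le_TD$.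

\emph{General $V$.} We call the number $l$ together with $y_l$ and its marker a \emph{block}. Now the computation $\Lambda(V;y_l)=0$ has a use $\lambda$, and putting $y_l$ into $E$ is a lasting gain only if $V\restriction\lambda$ does not change afterwards. We can protect $V\restriction\lambda$ because it equals $\Phi(D)\restriction\lambda$, computed from $D\restriction u$ for some $u$: as long as no number $<u$ enters $D$, this value is safe. We therefore choose the marker $m>u$; a marker below $u$ would destroy the computation when we act. But $u$ is known only late, after $\lambda$ has appeared, and $D$ must be able to find out which marker to look at. So a \emph{$D$-permission} is required: when the computation with use $\lambda$ has been seen, the block is \emph{armed}, and it receives a marker only after a number $<l$ has entered $D$. Thus $D$ knows that an armed block stays without a marker if no number $<l$ will enter $D$. If $u$ changes later, this is because a number $<u$ has entered $D$, and the marker may be replaced. Once it has a marker, the block waits for a number $<l$ to enter $W$ (the \emph{$W$-permission}). This is how both incomparability hypotheses come in: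
\begin{itemize}
\item if blocks with arbitrarily large $l$ are armed and never get $D$-permission, then $W$, which can certify $V\restriction\lambda$ through $\Psi$, computes $D$;
\item if blocks with arbitrarily large $l$ have a marker and never get $W$-permission, then $D$ computes $W$.
\end{itemize}

After a block has acted from a situation with use $u$, it has won unless a number $<u$ enters $A$ or $X$. We call $u$ the \emph{win value}. We have no control over $A$, so wins may be lost again and again, and a single requirement may put infinitely many markers into $X$. This endangers the incompleteness of $X$.

\subsection{One incompleteness requirement below one such strategy}\label{sec:onesigma}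

To make $X$ incomplete we build a c.e.\ set $G$ and aim at $\Sigma_j(X)\ne G$ for every functional $\Sigma_j$. The usual plan is to wait for $\Sigma_j(X;g)=0$ with some use $\zeta$, put $g$ into $G$ and keep $X\restriction\zeta$ fixed. Suppose a strategy $\alpha$ as in Section~\ref{sec:oneblock} has higher priority, so that it may put a marker $m<\zeta$ into $X$ in spite of us. What saves us is a limit on how freely $\alpha$ can do this: the act with marker $m$ leaves $\alpha$ with a win value $u<m$. We let $\alpha$ act again only with smaller uses, until a number $<u$ enters $A$ or $X$.

So $\alpha$ can go on injuring us only if its win values are lost again and again. The changes of $X$ can be kept under control; the dangerous losses are those caused by $A$. Noncuppability turns these $A$-changes to advantage. Next to the main construction, the strategy $\sigma$ for $\Sigma_j$ builds c.e.\ sets $Y,Z$ and tries to achieve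
\[
K\le_TA\oplus Y\qquad\text{and}\qquad Z\not\le_TY ,
\]
where $K$ is a complete c.e.\ set. It must fail, because this would say that $Y$ is incomplete and cups $A$ to $\mathbf 0'$. The reduction of $K$ uses markers $\xi_m$: if $m$ enters $K$, then $\xi_m$ enters $Y$. A marker may be replaced when it or a marker of smaller index enters $Y$, or when $A$ changes below its \emph{guard} $r_m$. The requirement $Z\neq\Sigma_0(Y)$ is played with a witness $h$ and tied to the original task as follows.
\begin{enumerate}
\item Wait for $\Sigma_j(X;g)=0$, with use $\zeta$, at a stage $q\ge\zeta$. Put $\xi_0$ into $Y$ and replace all markers; their guards are now at least $q$ (\emph{request}).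
\item Wait for $\Sigma_0(Y;h)=0$. If this never appears, then $Z(h)=0\ne\Sigma_0(Y;h)$ and $Z\ne\Sigma_0(Y)$ has been achieved at no cost. If it appears, put $g$ into $G$ and freeze $Y$ (\emph{accept}). Now $\Sigma_j(X;g)=0\ne1=G(g)$ as long as $X\restriction\zeta$ does not change.
\item Suppose $\alpha$ now acts with a marker below $\zeta$. It then has a win value $u<\zeta\le q$, and we do nothing while it has a value $<q$ (\emph{hold}). If it keeps one forever, $\alpha$ has won, and its later acts are finite in number; a strategy that guesses this, placed elsewhere on the tree, takes over the task. If the value is lost through a number $<q$ entering $A$, then $A$ has changed below all guards: we replace the markers by numbers above the use of $\Sigma_0(Y;h)=0$ and put $h$ into $Z$ (\emph{success}). So $Z(h)=1\ne0=\Sigma_0(Y;h)$ permanently. Losses through numbers $<q$ entering $X$ occur only finitely often. If $X\restriction\zeta$ has changed and there is no win value to wait for, we start again with a new $g$ (\emph{collapse}); this will happen only finitely often.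
\end{enumerate}
So either $\Sigma_j(X)\ne G$ is secured, or $Z\neq\Sigma_0(Y)$ is. In the latter case we run a second \emph{version} with $\Sigma_1$ in place of $\Sigma_0$, new witnesses, and the same $\Sigma_j$; and so on. If all versions ended on the $Y$-side, $Y$ would contradict noncuppability. Hence some version secures $\Sigma_j(X)\neq G$.

The full construction runs this scheme for all requirements on a tree.

\section{Conventions, requirements and the tree}

\paragraph{Computations.} Let $K$ be a c.e.\ set of degree $\mathbf 0'$. All c.e.\ sets are given with computable enumerations by finite stages, empty at stage $0$; the subscript $s$ denotes the part enumerated by the end of stage $s$. An oracle $D=A_k\oplus X$ is treated as a pair: ``$v$ enters $D$'' means that $v$ enters $A_k$ or $X$, and the \emph{use} of a computation is a strict upper bound on the numbers queried in either component. Thus a computation with use $u$ persists as long as no number $<u$ enters the oracle. A computation at stage $s$ runs for at most $s$ steps and has use $\le s$. The use of $\Phi(D)\restriction\lambda$ is the maximum of the uses at arguments $<\lambda$, and $0$ if $\lambda=0$. A number is \emph{fresh} at stage $s$ if it is larger than $s$ and than every number chosen so far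 in the construction.

\paragraph{Requirements.} The letter $\tau$ ranges over tuples $(k,\Phi,\Psi,V,W)$ with $k\in\omega$, Turing functionals $\Phi,\Psi$ and c.e.\ sets $V,W$ (all given by indices). Put $k(\tau)=k$, $A^\tau=A_k$, $D^\tau=A_k\oplus X$. Let $H(\tau)$ be the statement
\[
V=\Phi(D^\tau)=\Psi(W),
\]
and let $\ell_\tau(s)$ be the largest $z\le s$ such that $\Phi(D^\tau;y)[s]=\Psi(W;y)[s]=V_s(y)$ for all $y<z$. If $H(\tau)$ holds, then $\ell_\tau(s)\to\infty$. Let $(\Lambda_i)$ and $(\Sigma_j)$ be effective lists of all functionals. We build $X$, a c.e.\ set $G$, and a c.e.\ set $E_\tau$ for each $\tau$, so that:
\begin{itemize}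
\item for every \emph{client} $(\tau,i)$: if $H(\tau)$, $W\not\le_TD^\tau$ and $D^\tau\not\le_TW$, then $E_\tau\ne\Lambda_i(V)$; moreover $H(\tau)$ implies $E_\tau\le_TD^\tau$ and $E_\tau\le_TW$;
\item $N_j$: $\Sigma_j(X)\ne G$.
\end{itemize}

Fix a computable list $c_0,c_1,\dots$ containing every client such that $c_n=(\tau,i)$ implies $k(\tau)\le n$. (Start with a list in which every client occurs infinitely often, and replace the entries with $k(\tau)>n$ by a fixed client with $k=0$.)

\paragraph{The tree.} Nodes of length $2n$ are \emph{client nodes} for $c_n$, with outcomes $\mathsf{loss}<_L\mathsf{win}$. Nodes of length $2j+1$ are \emph{$N$-nodes} for $N_j$, with outcomes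
\[
\mathsf f_0<_L\mathsf w_0<_L\mathsf f_1<_L\mathsf w_1<_L\cdots
\]
($\mathsf f$ for ``frozen'', $\mathsf w$ for ``waiting''). ``Left'' and ``right'' refer to the order of outcomes at the first difference of two nodes; ``$\rho$ extends $\alpha$'', written $\alpha\subseteq\rho$, includes equality. For an $N$-node $\sigma$ let
\[
A^\sigma=\bigoplus_{k\le|\sigma|}A_k ;
\]
``$v$ enters $A^\sigma$'' means that $v$ enters some $A_k$ with $k\le|\sigma|$. As a finite join of noncuppable sets, $A^\sigma$ is noncuppable. The restriction on the list $(c_n)$ ensures that a client node $\alpha\subset\sigma$ works with some $A_k$ with $k\le|\sigma|$, so that numbers entering its $A^\tau$ enter $A^\sigma$.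

\section{The construction}

\subsection{Client nodes}\label{sec:client}

Let $\beta$ be a client node for $(\tau,i)$. At every stage at which $\beta$ is accessible it appoints a new \emph{block}: a fresh number $l$ and a set $B_l$ of $l+1$ fresh numbers, the potential elements of $E_\tau$. (There are $l+1$ of them because $W\restriction l$ can give up to $l$ permissions.) The block is \emph{live} until $\beta$ is initialized, and \emph{dead} afterwards. A live block is in one of the following states.
\begin{itemize}
\item \emph{Idle}: either \emph{unarmed}, which is the initial state, or \emph{armed} $(\lambda,\nu)$. When the block was armed, $\Lambda_i(V)$ was seen to agree with $E_\tau$ on $B_l$ with use $\lambda$, and $\nu$ was the value of $V\restriction\lambda$.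
\item \emph{Limbo} $(\lambda,\nu)$: $D^\tau$ has given permission, and the block waits for $\Phi(D^\tau)$ to confirm $\nu$.
\item \emph{Ready} $(\lambda,\nu,u,m)$: $\Phi(D^\tau)\restriction\lambda=\nu$ was seen with use $u$, and a marker $m>u$ was chosen.
\end{itemize}

\paragraph{Acts.} When a ready block $(\lambda,\nu,u,m)$ \emph{acts}, the least element of $B_l\setminus E_\tau$ enters $E_\tau$, $m$ enters $X$, the block becomes unarmed, and the \emph{win value} of $\beta$ is set to $u$, replacing an earlier one if there is one. All nodes extending $\beta^{\frown}\mathsf{win}$ are initialized. A replacement through the node's own act does not count as a loss, even if $m$ is smaller than the earlier win value. In all other cases, a win value $u$ of a client node is \emph{lost} (becomes undefined) whenever a number $<u$ enters its $A^\tau$ or enters $X$.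

\paragraph{Updates.} At stage $s$, a live block that has not acted at stage $s$ makes at most one of the following transitions.
\begin{itemize}
\item Unarmed: if $\Lambda_i(V;y)[s]{\downarrow}=E_{\tau,s}(y)$ for all $y\in B_l$, with maximal use $\lambda$, and $\ell_\tau(s)\ge\lambda$, become armed $(\lambda,V_s\restriction\lambda)$.
\item Armed $(\lambda,\nu)$: if $V_s\restriction\lambda\ne\nu$, become unarmed; otherwise, if a number $<l$ entered $D^\tau$ at stage $s$, go to limbo $(\lambda,\nu)$.
\item Limbo $(\lambda,\nu)$: if $V_s\restriction\lambda\ne\nu$, become unarmed; otherwise, if $\ell_\tau(s)\ge\lambda$, become ready $(\lambda,\nu,u,m)$, where $u$ is the use of $\Phi(D^\tau)\restriction\lambda\,[s]$ and $m$ is fresh (so $m>s\ge u$).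
\item Ready $(\lambda,\nu,u,m)$: if a number $<u$ entered $D^\tau$ at stage $s$, go to limbo $(\lambda,\nu)$.
\end{itemize}

\subsection{$N$-nodes}\label{sec:Nnode}

Let $\sigma$ be an $N$-node for $N_j$. In each \emph{life} (between two initializations) $\sigma$ builds new c.e.\ sets $Y=Y_\sigma$ and $Z=Z_\sigma$, markers $\xi_m$ with \emph{guards} $r_m$, and versions $e=0,1,2,\dots$. To \emph{appoint} or \emph{re-appoint} $\xi_m$ at stage $s$ means to give $\xi_m$ a fresh value and to set $r_m:=s$. ``Re-appoint all $\xi_m$, $m\ge e$'' refers to those currently defined. As in Section~\ref{sec:onesigma}, $\sigma$ tries to achieve $K\le_TA^\sigma\oplus Y$ by means of the markers and $Z\neq\Sigma_e(Y)$ by means of version $e$.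

Each version is in one of the states \emph{dormant}, \emph{waiting}, \emph{pending}, \emph{frozen}, \emph{settled}; initially all are dormant. See Figure~\ref{fig:versions}. A version that is not dormant has witnesses $g_e$ (for $G$) and $h_e$ (for $Z$); while pending or frozen it also has a request stage $q_e$ and a use $\zeta_e\le q_e$. To \emph{cancel} a version is to make it dormant and discard its data.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node[draw,rounded corners] (D) at (0,0) {dormant};
\node[draw,rounded corners] (W) at (2.8,0) {waiting};
\node[draw,rounded corners] (P) at (6.2,0) {pending};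
\node[draw,rounded corners] (F) at (9.2,0) {frozen};
\node[draw,rounded corners] (S) at (12.2,0) {settled};
\draw[->] (D) -- node[above] {open} (W);
\draw[->] (W) to[bend left=18] node[above] {request} (P);
\draw[->] (P) to[bend left=18] node[below] {withdraw} (W);
\draw[->] (P) -- node[above] {accept} (F);
\draw[->] (F) -- node[above] {success} (S);
\draw[->] (F) to[bend left=45] node[below] {collapse} (W);
\end{tikzpicture}
\caption{The states of a version $e$ of an $N$-node for $N_j$. Not drawn: cancellation leads from any state back to dormant. A request is made when $\Sigma_j(X;g_e)=0$ is seen, an acceptance when also $\Sigma_e(Y;h_e)=0$ is seen. Withdrawals and collapses are due to changes of $X$ below the use $\zeta_e$; a success is due to a change of $A^\sigma$ below the request stage $q_e$.}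
\label{fig:versions}
\end{figure}

\paragraph{Side work.} At every stage $s$ of the life after its first accessible stage, whether or not $\sigma$ is accessible at $s$, the following is done in Step~1, in this order.
\begin{itemize}
\item[(Y0)] Appoint all undefined $\xi_m$ with $m\le s$.
\item[(Y1)] \emph{Success.} If version $e$ is frozen and a number $<q_e$ enters $A^\sigma$ at stage $s$: put $h_e$ into $Z$, re-appoint all $\xi_m$, $m\ge e$, and let version $e$ be settled.
\item[(Y2)] \emph{Coding.} Let $m\le s$ be least such that $m\in K_s\setminus K_{r_m}$ and no version $e\le m$ is frozen. If $m$ exists, put $\xi_m$ into $Y$, re-appoint all $\xi_{m'}$, $m'\ge m$, and cancel all versions $>m$.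
\end{itemize}
So a frozen version $e$ blocks the coding of all $m\ge e$; a coding of a smaller number cancels it.

\paragraph{Accessible stages.} If $\sigma$ is accessible at stage $s$, it processes $e=0,1,2,\dots$ in turn as follows, until an outcome is found or the stage ends.
\begin{itemize}
\item Dormant. \emph{Open}: choose fresh $g_e,h_e$; become waiting; outcome $\mathsf w_e$.
\item Waiting. If $\Sigma_j(X;g_e)[s]{\downarrow}=0$ with use $\zeta$, \emph{request}: set $q_e:=s$, $\zeta_e:=\zeta$, put $\xi_e$ into $Y$, re-appoint all $\xi_m$, $m\ge e$; become pending and go to $e+1$. Otherwise outcome $\mathsf w_e$.
\item Pending. If a number $<\zeta_e$ entered $X$ after stage $q_e$, \emph{withdraw}: become waiting, cancel all versions $>e$; outcome $\mathsf w_e$. Otherwise, if $\Sigma_e(Y;h_e)[s]{\downarrow}=0$ with the current $Y$, \emph{accept}: put $g_e$ into $G$, become frozen, cancel all versions $>e$, initialize all nodes extending $\sigma^{\frown}\mathsf f_e$; outcome $\mathsf f_e$. Otherwise go to $e+1$.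
\item Frozen. If no number $<\zeta_e$ entered $X$ after stage $q_e$: outcome $\mathsf f_e$. Otherwise, if some client node $\alpha$ with $\alpha^{\frown}\mathsf{loss}\subseteq\sigma$ currently has a win value $<q_e$, \emph{hold}: end the stage at $\sigma$, without outcome. Otherwise \emph{collapse}: choose a fresh $g_e$ (keep $h_e$), become waiting; outcome $\mathsf w_e$.
\item Settled. Go to $e+1$.
\end{itemize}
At any time only finitely many versions are not dormant, so every accessible stage either is a hold stage or yields an outcome. At most one version is opened per stage, and version $e$ is opened only after all smaller versions, so it is first opened at a stage $\ge e+1$; a request by it is made at a later stage, when $\xi_e$ has been defined by (Y0).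

\subsection{Stage $s\ge1$}\label{sec:stage}

\begin{itemize}
\item[] \textbf{Step 1.} The new elements of the sets $A_k,V,W,K$ appear; win values are lost accordingly. (Y0)--(Y2) are done for every $N$-node that has been accessible since its last initialization.
\item[] \textbf{Step 2} (\emph{acts}). Go through the live blocks in increasing order of $l$. Block $l$, belonging to a node $\beta$ for $(\tau,i)$, acts if it is still live and
  \begin{itemize}
  \item[(a)] it was ready $(\lambda,\nu,u,m)$ at the end of stage $s-1$;
  \item[(b)] no number $<u$ entered $A^\tau$ at stage $s$, or $X$ so far during stage $s$;
  \item[(c)] $V_s\restriction\lambda=\nu$;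
  \item[(d)] $W_s\restriction l\ne W_{s-1}\restriction l$;
  \item[(e)] $\beta$ currently has no win value $\le u$.
  \end{itemize}
\item[] \textbf{Step 3.} The live blocks are updated.
\item[] \textbf{Step 4} (\emph{path}). The root is reached. If a node of length $<s$ is reached, it is \emph{accessible}; it acts according to its type and, unless it is an $N$-node that holds, determines an outcome $o$, and then its child along $o$ is reached. A client node appoints a block; its outcome is $\mathsf{win}$ if it currently has a win value and has suffered no loss since its previous accessible stage (or since its last initialization, if that is later), and $\mathsf{loss}$ otherwise. An $N$-node proceeds as in Section~\ref{sec:Nnode}. Let $\delta_s$ be the last node reached: it has length $s$, or it is an $N$-node that holds. All nodes to the right of $\delta_s$ are initialized.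
\end{itemize}

To \emph{initialize} a client node is to declare its blocks dead and its win value undefined; to initialize an $N$-node is to discard all its data. At every stage only finitely many nodes carry data, so the construction is effective. A node $\rho$ is initialized only
\begin{itemize}
\item[(I1)] at the end of a stage $s$ with $\delta_s$ left of $\rho$;
\item[(I2)] by an act of a client node $\alpha$ with $\alpha^{\frown}\mathsf{win}\subseteq\rho$;
\item[(I3)] by an acceptance of version $e$ at an $N$-node $\sigma$ with $\sigma^{\frown}\mathsf f_e\subseteq\rho$.
\end{itemize}
Each of these causes, if it applies to $\alpha$, applies to every extension of $\alpha$. So if $\alpha\subseteq\rho$ and $\alpha$ is initialized, then $\rho$ is initialized too.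

Note that $X$ changes only in Step~2, and that a marker $m$ of a block enters $X$ only through an act of that block. By (e), an act of a node that has a win value makes the win value strictly smaller. The rule ``a win value $\le u$ blocks acts with use $u$'', rather than ``a win value blocks all acts'', is needed in Case~B of Lemma~\ref{lem:client}.

\section{The clients}

We first collect what permissions give. Lemma~\ref{lem:perm}(a) is the $W$-permission and (b) the $D$-permission.

\begin{lemma}\label{lem:perm}
\textup{(a)} Block $l$ acts at most $l$ times, so the element it has to enumerate always exists. An element of $B_l$ enters $E_\tau$ at stage $s$ only if $W_s\restriction l\ne W_{s-1}\restriction l$.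

\textup{(b)} Suppose that at the end of stage $s$ the live block $l$ is idle and no number $<l$ enters $D^\tau$ after stage $s$, or that it is ready with marker $m$ and no number $\le m$ enters $D^\tau$ after stage $s$. Then no element of $B_l$ enters $E_\tau$ after stage $s$.
\end{lemma}

\begin{proof}
(a) Elements of $B_l$ enter $E_\tau$ only by acts of the block. By (d) each act uses a new element of $W$ below $l$, and there is at most one act of the block per stage.

(b) An idle block does not act, and it leaves the idle states only when a number $<l$ enters $D^\tau$. A ready block $(\lambda,\nu,u,m)$ has $u<m$, so in the situation of (b) it stays ready until it acts or dies, and an act would put $m$ into $X$, contrary to assumption.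
\end{proof}

The following facts are used repeatedly.
\begin{itemize}
\item While a block is armed, in limbo or ready with $(\lambda,\nu)$, $E_\tau$ does not change on $B_l$, because a change requires an act, after which the block is unarmed. So every oracle that agrees with $\nu$ below $\lambda$ gives $\Lambda_i(\,\cdot\,;y)=E_\tau(y)$ for all $y\in B_l$, with the current $E_\tau$.
\item If a block is ready $(\lambda,\nu,u,m)$ at the end of a stage, then $\Phi(D^\tau)\restriction\lambda=\nu$ holds at that time by the computation with use $u$ that was found when the block became ready; if that computation had been destroyed, the block would have gone to limbo.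
\item $V$ is c.e.\ and $\nu$ is the value of $V\restriction\lambda$ at the arming. So once $V_t\restriction\lambda\neq\nu$, this holds forever; and if $V\restriction\lambda=\nu$, then $V_t\restriction\lambda=\nu$ at all stages $t$ from the arming on.
\end{itemize}

\begin{lemma}\label{lem:final}
Assume $H(\tau)$. Every block of a $\tau$-client that never dies is eventually always idle \textup(\emph{finally idle}\textup) or eventually always ready with fixed parameters \textup(\emph{finally ready}\textup).
\end{lemma}

\begin{proof}
Let $s_1$ be a stage after the last act of the block such that no number $<l$ enters $D^\tau$ after $s_1$. If the block is idle at the end of some stage $\ge s_1$, it stays idle. Otherwise it is in limbo or ready with a fixed pair $(\lambda,\nu)$ from $s_1$ on.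

Suppose $V\restriction\lambda\ne\nu$. Then $V_t\restriction\lambda\ne\nu$ for all large $t$, and a block in limbo at the end of such a stage would become unarmed at the next one. So the block is ready at all late stages, with a fixed $u$, and $\Phi(D^\tau)\restriction\lambda=\nu\ne V\restriction\lambda$ contradicts $H(\tau)$.

So $V\restriction\lambda=\nu=\Phi(D^\tau)\restriction\lambda$, with true use $u^*$, say. Consider stages so late that $D^\tau$ has settled below $u^*$, the true computations have appeared, and $\ell_\tau\ge\lambda$ from then on. If the block is in limbo at the end of such a stage, it becomes ready with $u=u^*$ at the next one and remains ready. If it is ready, it either remains ready forever or goes to limbo, and the previous sentence applies.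
\end{proof}

\begin{lemma}\label{lem:Ered}
$H(\tau)$ implies $E_\tau\le_TD^\tau$ and $E_\tau\le_TW$.
\end{lemma}

\begin{proof}
Elements of blocks are fresh when appointed. So a number $y$ that belongs to a block of a $\tau$-client belongs to one appointed before stage $y$; hence it is decidable whether there is such a block, and if there is none, $y\notin E_\tau$. Let $y\in B_l$. By Lemma~\ref{lem:perm}(a), $y\in E_\tau$ iff $y\in E_{\tau,t}$ for any $t\ge y$ with $W_t\restriction l=W\restriction l$. Thus $E_\tau\le_TW$.

For $D^\tau$, search for a stage $s\ge y$ such that $y\in E_{\tau,s}$, or the block is dead at the end of stage $s$, or the hypothesis of Lemma~\ref{lem:perm}(b) holds at $s$; the last condition is decidable from $D^\tau$. In each case $y\in E_\tau$ iff $y\in E_{\tau,s}$. The search halts: a block that never dies is finally idle or finally ready by Lemma~\ref{lem:final}, and $D^\tau$ eventually settles below $l$, respectively on the numbers $\le m$.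
\end{proof}

The next lemma says that a win that is never lost is a true win.

\begin{lemma}\label{lem:win}
Assume $H(\tau)$. If a block of a node for $(\tau,i)$ acts from ready $(\lambda,\nu,u,m)$ and no number $<u$ enters $D^\tau$ after this act, then $\Lambda_i(V)\ne E_\tau$.
\end{lemma}

\begin{proof}
By conditions (a) and (b), and since $m>u$, the computation $\Phi(D^\tau)\restriction\lambda=\nu$ exists at the time of the act and is not destroyed by it; by assumption it persists forever. So $V\restriction\lambda=\nu$ by $H(\tau)$. The element $y$ enumerated at the act was not in $E_\tau$ before, so $\Lambda_i(V;y)=0\neq1=E_\tau(y)$.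
\end{proof}

\begin{lemma}\label{lem:client}
Let $\beta$ be a client node for $(\tau,i)$ that is accessible infinitely often and initialized only finitely often. If $H(\tau)$, $W\not\le_TD^\tau$ and $D^\tau\not\le_TW$, then $\Lambda_i(V)\ne E_\tau$.
\end{lemma}

\begin{proof}
Suppose $\Lambda_i(V)=E_\tau$. Write $D=D^\tau$. Let $s_0$ be a stage after the last initialization of $\beta$, and let $F$ be the set of all $l$ of blocks appointed by $\beta$ after $s_0$. It is infinite, and computable because the $l$ are fresh; its blocks never die. Let $P\subseteq F$ be the set of finally ready $l$. By Lemma~\ref{lem:final} the $l\in F\setminus P$ are finally idle.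

\emph{Case A: $P$ is finite \textup(no $D$-permission\textup).} We show $D\le_TW$. Given $d$, use $W$ to find $l\in F\setminus P$ with $l>d$ and a stage $s>s_0$ such that block $l$ is armed $(\lambda,\nu)$ at the end of stage $s$ and $\Psi(W)\restriction\lambda\,[s]=\nu$ by $W$-correct computations.

Such $l,s$ exist. Take any $l\in F\setminus P$ with $l>d$. Eventually the block is always idle, $E_\tau$ has settled on $B_l$, where it equals $\Lambda_i(V)$, and $\ell_\tau\to\infty$. An armed state with $\nu\ne V\restriction\lambda$ is eventually left, for unarmed. When the block is unarmed late enough, it becomes armed with the true use $\lambda$ of $\Lambda_i(V)$ on $B_l$ and $\nu=V\restriction\lambda$. An armed state with $\nu=V\restriction\lambda$ is not left for unarmed, and late enough it is not left for limbo because the block is finally idle. So the block is eventually permanently armed with some $(\lambda,\nu)$ with $\nu=V\restriction\lambda=\Psi(W)\restriction\lambda$, and the $W$-correct computations appear.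

Now let $l,s$ be as found. By $H(\tau)$, $V\restriction\lambda=\Psi(W)\restriction\lambda=\nu$. We claim that no number $<l$ enters $D$ after stage $s$. Otherwise the block is still armed $(\lambda,\nu)$ just before the first such stage, and at that stage it goes to limbo $(\lambda,\nu)$. Since $V\restriction\lambda=\nu$, it can become idle again only by acting. But the element $y$ enumerated by such an act would satisfy $\Lambda_i(V;y)=0\ne1=E_\tau(y)$. So the block is never idle again, and $l\in P$ by Lemma~\ref{lem:final}, a contradiction.

Hence the membership of $d$ in $A_{k(\tau)}$ and in $X$ can be read off at stage $s$, and $D\le_TW$, contrary to assumption.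

\emph{Case B: $P$ is infinite \textup(no $W$-permission\textup).} We show $W\le_TD$. Given $x$, use $D$ to find $l\in F$ with $l>x$ and $s>s_0$ such that block $l$ is ready $(\lambda,\nu,u,m)$ at the end of stage $s$ and no number $<u$ enters $D$ after stage $s$. These exist: take $l\in P$ with $l>x$ and $s$ large. We claim that $W_s\restriction l=W\restriction l$; then $x\in W$ iff $x\in W_s$, and $W\le_TD$, contrary to assumption.

Otherwise let $t>s$ be least with $W_t\restriction l\ne W_{t-1}\restriction l$. By (d) the block has not acted at stages between $s$ and $t$, so it is still ready with the same parameters at the end of stage $t-1$. Hence (a), (b) and (d) hold at $t$. The computation $\Phi(D)\restriction\lambda=\nu$ persists, so $V\restriction\lambda=\nu$ by $H(\tau)$, and (c) holds too. If (e) holds, the block acts at $t$, and no number $<u$ enters $D$ afterwards, contradicting Lemma~\ref{lem:win}. If (e) fails, $\beta$ has a win value $u'\le u$ at that moment. It comes from an act of a block of $\beta$ from a ready state with use $u'$, and since that act no number $<u'$ has entered $D$, as otherwise the value would have been lost or replaced. No such number enters later, because $t>s$ and no number $<u$ enters $D$ after $s$. Again Lemma~\ref{lem:win} gives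 a contradiction.
\end{proof}

\section{The incompleteness requirements}

\subsection{Bookkeeping of versions}

\begin{lemma}\label{lem:book}
In each life of an $N$-node $\sigma$:
\begin{itemize}
\item[\textup{(i)}] if version $e$ is dormant, waiting or frozen, then all versions $>e$ are dormant; in particular at most one version is frozen;
\item[\textup{(ii)}] if outcome $\mathsf f_e$ or $\mathsf w_e$ is taken at a stage, then all versions $>e$ are dormant at its end;
\item[\textup{(iii)}] version $e$ is canceled only at stages at which some $\mathsf f_{e'}$ or $\mathsf w_{e'}$ with $e'<e$ is taken, or by \textup{(Y2)} for some $m<e$; the latter happens at most $e$ times;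
\item[\textup{(iv)}] version $e$ becomes waiting only at stages with outcome $\mathsf w_e$, and becomes frozen only at stages with outcome $\mathsf f_e$;
\item[\textup{(v)}] while version $e$ is pending or frozen, $r_m\ge q_e$ for all $m\ge e$ with $\xi_m$ defined; and $Y$ does not change while version $e$ remains frozen;
\item[\textup{(vi)}] if version $e$ becomes settled, then until it is canceled, $\Sigma_e(Y;h_e)=0\ne1=Z(h_e)$ by a computation that is not destroyed.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Initially all versions are dormant. Whenever version $e$ is processed, every version $e'<e$ has been passed and so is pending or settled; the statement then says nothing about $e'$. Consider the possible changes. If $e$ is opened, the versions $>e$ are dormant because $e$ was dormant. A request and a success make $e$ pending or settled, which only removes a condition. Withdrawal and acceptance cancel all versions $>e$. A collapse starts from frozen, so the versions $>e$ are already dormant. Finally (Y2) makes all versions above some number $m$ dormant, which preserves the statement.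

(ii) When $\mathsf f_e$ or $\mathsf w_e$ is taken, version $e$ is afterwards frozen or waiting; use (i).

(iii) At accessible stages, cancellations occur only with a withdrawal (outcome $\mathsf w_{e'}$) or an acceptance (outcome $\mathsf f_{e'}$) of some version $e'<e$. When (Y2) codes $m$ at stage $s$, it sets $r_m:=s$ with $m\in K_s$, and $r_m$ never decreases. So each $m$ is coded at most once per life.

(iv) By inspection: opening, withdrawal and collapse have outcome $\mathsf w_e$, acceptance has outcome $\mathsf f_e$.

(v) At the request all defined $\xi_m$, $m\ge e$, get $r_m=q_e$, and later (re-)appointments give larger values. Let version $e$ be frozen. $Y$ changes only by codings and requests. Coding of $m\ge e$ is blocked, and coding of $m<e$ cancels version $e$. A request is made by a waiting version. A waiting $e'<e$ would force $e$ to be dormant by (i), version $e$ itself is not waiting, and the versions $>e$ are dormant and are not processed as long as $e$ is frozen.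

(vi) At the acceptance $\Sigma_e(Y;h_e)=0$ was seen with use at most the acceptance stage. By (v) the computation still holds at the success, and then all $\xi_m$, $m\ge e$, are re-appointed (or later appointed) with values larger than this use. Until version $e$ is canceled, only such markers enter $Y$: coding of $m<e$ cancels $e$, and a request by $e'<e$ would require $e$ to be dormant by (i).
\end{proof}

Call a node \emph{good} if it is accessible at infinitely many stages, $\delta_s$ is left of it for only finitely many $s$, and it is initialized only finitely often. For a good $N$-node $\sigma$ we always consider its last life. During it, no $\alpha\subseteq\sigma$ is initialized, by the remark after (I3).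

\subsection{Holds and collapses}

An $N$-node that held forever, or collapsed forever, would be useless. The two lemmas here exclude this. Both rest on the point made in Section~\ref{sec:onesigma}: an act of $\alpha$ leaves a win value, and a win value below $q_e$ is lost only through a number below $q_e$ entering $A^\sigma$ or $X$.

\begin{lemma}\label{lem:hold}
A good $N$-node $\sigma$ takes an outcome at infinitely many stages.
\end{lemma}

\begin{proof}
Otherwise, from some stage on, every accessible stage of $\sigma$ is a hold stage. Let $v_1$ be one of these, at which version $e$ is frozen and held.

Suppose version $e$ stops being frozen later. A collapse, or a cancellation at an accessible stage, comes with an outcome; so the cause is a success or a cancellation in Step~1. Then no version is frozen, by Lemma~\ref{lem:book}(i), until the next acceptance, which is made at an outcome stage. So the next accessible stage is not a hold stage, a contradiction. Hence version $e$ remains frozen, with fixed $q_e$, from $v_1$ on, and all later accessible stages are holds of version $e$. As there are finitely many nodes below $\sigma$, some client node $\alpha$ with $\alpha^{\frown}\mathsf{loss}\subseteq\sigma$ has a win value $<q_e$ at infinitely many of them.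

Let $v<v'$ be two such stages. At $v'$, $\alpha$ has a win value and yet has outcome $\mathsf{loss}$. Since $\alpha$ is not initialized, it had a loss since its previous accessible stage, which is $\ge v$. Consider its first loss after stage $v$. Up to then its win value is at most its value at $v$, since acts only replace it by smaller ones. So the lost value is $<q_e$, and a number $<q_e$ entered $A^\sigma$ or $X$ after stage $v$ and by stage $v'$. A number $<q_e$ entering $A^\sigma$ would cause a success of version $e$ by (Y1), but version $e$ remains frozen. So a new number $<q_e$ enters $X$ between any two such stages, which can happen only finitely often.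
\end{proof}

\begin{lemma}\label{lem:collapse}
Let $\sigma$ be a good $N$-node whose version $e$ is dormant at the end of only finitely many stages. Then version $e$ is accepted only finitely often.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:book}(ii), outcomes $\mathsf f_{e'},\mathsf w_{e'}$ with $e'<e$ are taken only finitely often. So by Lemma~\ref{lem:book}(iii) version $e$ is canceled finitely often. After the last cancellation version $e$ stops being frozen only by success, after which it is settled forever, or by collapse. So it suffices to show that it collapses finitely often. The idea is that a late collapse would be due to an act of some $\alpha$ below $\sigma$, and the win value left by the last such act would have led to a hold instead.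

Let $L$ be the set of client nodes that are left of $\sigma$ or extend $\sigma^{\frown}\mathsf f_{e'}$ or $\sigma^{\frown}\mathsf w_{e'}$ for some $e'<e$. If a node in $L$ is accessible at $s$, then $\delta_s$ is left of $\sigma$ or $\sigma$ takes one of the outcomes $\mathsf f_{e'},\mathsf w_{e'}$ with $e'<e$ at $s$. This happens at only finitely many stages, so the nodes in $L$ have finitely many blocks in total, each of which acts finitely often. Fix a stage $s_2$ after which no block of a node in $L$ acts, $\sigma$ is not initialized, and version $e$ is not canceled.

Suppose version $e$ is accepted at a stage $t>s_2$, with request stage $q=q_e<t$, remains frozen, and collapses at $v>t$. We derive a contradiction. This proves the lemma: then every collapse ends a frozen period that began with an acceptance at a stage $\le s_2$, and there are only finitely many of these.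

No number $<q$ enters $A^\sigma$ at stages $t+1,\dots,v$, since this would cause a success in Step~1. At the acceptance no number $<\zeta_e$ had entered $X$ after stage $q$, and at the collapse some had. So some number $<\zeta_e\le q$ enters $X$, by an act, at one of the stages $t+1,\dots,v$.

Consider any act at stages $t+1,\dots,v$ with a marker $m<q$. The marker was fresh when chosen, so it was chosen before stage $q<t$. Its block is still live, so its node was not initialized at stage $t$. But at stage $t$ all nodes extending $\sigma^{\frown}\mathsf f_e$ were initialized by the acceptance, and all nodes right of $\sigma^{\frown}\mathsf f_e$ because $\delta_t$ extends $\sigma^{\frown}\mathsf f_e$. So the node is left of $\sigma^{\frown}\mathsf f_e$, and hence in $L$, which is excluded by the choice of $s_2$; or it is a client node $\alpha\subset\sigma$. If $\alpha^{\frown}\mathsf{win}\subseteq\sigma$, the act would initialize $\sigma$, which is excluded as well. Hence $\alpha^{\frown}\mathsf{loss}\subseteq\sigma$.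

Let the last act with a marker $m<q$ at stages $t+1,\dots,v$ be by $\alpha$, with use $u<m<q$. It gives $\alpha$ the win value $u<q$. From then until Step~4 of stage $v$, no number $<q$ enters $X$ or $A^\sigma$, and $\alpha$ is not initialized. So the win value is not lost, and at most it is replaced by smaller ones. Hence at stage $v$ the condition for a hold is satisfied, and version $e$ does not collapse, a contradiction.
\end{proof}

\subsection{The use of noncuppability}

\begin{lemma}\label{lem:noncup}
At a good $N$-node $\sigma$ some outcome is taken infinitely often.
\end{lemma}

\begin{proof}
Suppose every outcome is taken only finitely often. By Lemma~\ref{lem:hold} there are infinitely many outcome stages, and for each $e$ the processing passes version $e$ at almost all of them. By Lemma~\ref{lem:book}(iii) each version is canceled finitely often. By Lemma~\ref{lem:book}(iv) version $e$ becomes waiting or frozen only finitely often, so it makes finitely many requests and has finitely many successes. Hence its state is eventually constant, and since it is passed at late outcome stages, it is \emph{permanently pending} or \emph{permanently settled}, with a final witness $h_e$.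

\emph{$Y$ is incomplete.} We show $\Sigma_e(Y;h_e)\ne Z(h_e)$ for every $e$. If version $e$ is permanently settled, this is Lemma~\ref{lem:book}(vi). Let it be permanently pending. Then $h_e\notin Z$, because $h_e$ could enter $Z$ only at a success of version $e$ with this witness, after which the version stays settled until $h_e$ is discarded. If $\Sigma_e(Y;h_e)=0$, then at a late outcome stage version $e$ would be accepted or would withdraw, which it does not. So $\Sigma_e(Y;h_e)\neq0=Z(h_e)$. Thus $Z\not\le_TY$, and as $Z$ and $Y$ are c.e., $Y<_T\emptyset'$.

\emph{$K\le_TA^\sigma\oplus Y$.} The marker $\xi_m$ is re-appointed only by codings of numbers $m'\le m$ and by requests and successes of versions $e\le m$. So $(\xi_m,r_m)$ reaches a limit. The final $\xi_m$ is not in $Y$, since a marker put into $Y$ is re-appointed at once and values are never reused. To compute $K(m)$, search for a stage $t\ge m$ of the life, after its first accessible stage, such that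
\[
\xi_{m'}[t]\notin Y\ \text{ for all } m'\le m,\qquad\text{and no number}<r_m[t]\text{ enters }A^\sigma\text{ after stage }t,
\]
where $[t]$ denotes values at the end of stage $t$ and $Y$ is the final set. Every late $t$ qualifies, so the search halts. We claim $K(m)=K_t(m)$.

First, no pair $(\xi_{m'},r_{m'})$ with $m'\le m$ changes after stage $t$. Consider the first change; it is a re-appointment of all markers of index $\ge p$, for some $p\le m$. If it is due to a coding of $p$ or a request of version $p$, then $\xi_p[t]$ enters $Y$, contrary to the choice of $t$. If it is due to a success of version $p$, then a number $<q_p$ enters $A^\sigma$ after $t$, and $q_p\le r_m[t]$ by Lemma~\ref{lem:book}(v), because $r_m$ has not changed yet. This again contradicts the choice of $t$.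

Now suppose $m\in K\setminus K_t$. Since $r_m[t]\le t$ is final, $m\in K_{t'}\setminus K_{r_m}$ for all large $t'$. Eventually no version $e\le m$ is frozen. So after stage $t$ (Y2) codes some $m'\le m$, which changes $\xi_{m'}$, a contradiction.

Thus $A^\sigma\oplus Y\equiv_T\emptyset'$ with $Y$ c.e.\ and $Y<_T\emptyset'$, contradicting that $A^\sigma$ is noncuppable.
\end{proof}

\section{The true path and the end of the proof}

\begin{lemma}\label{lem:path}
There is an infinite path $\pi$ through the tree all of whose nodes are good. At each $N$-node on $\pi$, the outcome along $\pi$ is the leftmost outcome taken infinitely often.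
\end{lemma}

\begin{proof}
The root is good: it is accessible at every stage, no node is left of it, and it is never initialized. Let $\rho$ be good; we find an outcome $o$ such that $\rho^{\frown}o$ is good.

If $o$ is taken infinitely often, $\rho^{\frown}o$ is accessible infinitely often. Moreover $\delta_s$ is left of $\rho^{\frown}o$ only if it is left of $\rho$ or an outcome left of $o$ is taken at $\rho$. Apart from this and from the causes that initialize $\rho$ itself, $\rho^{\frown}o$ is initialized only by acts of $\rho$ if $o=\mathsf{win}$, and by acceptances of version $e$ at $\rho$ if $o=\mathsf f_e$.

\emph{$\rho$ is a client node.} If $\mathsf{loss}$ is taken infinitely often, $\rho^{\frown}\mathsf{loss}$ is good. Otherwise $\rho$ has outcome $\mathsf{win}$ at all late accessible stages. A loss after such a stage would force outcome $\mathsf{loss}$ at the next accessible stage. So from some point on there are no losses, and $\rho$ always has a win value. By (e) every further act strictly decreases it. So $\rho$ acts only finitely often from then on, and $\rho^{\frown}\mathsf{win}$ is good.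

\emph{$\rho$ is an $N$-node.} The outcomes have order type $\omega$, so by Lemma~\ref{lem:noncup} there is a leftmost outcome $o$ that is taken infinitely often. If $o=\mathsf w_e$, then $\rho^{\frown}o$ is good. Let $o=\mathsf f_e$. The outcomes left of $\mathsf f_e$ are taken finitely often, so by Lemma~\ref{lem:book}(iii) version $e$ is canceled finitely often. Since $\mathsf f_e$ is taken after the last cancellation, version $e$ is never dormant from then on. By Lemma~\ref{lem:collapse} it is accepted finitely often. So $\rho^{\frown}\mathsf f_e$ is good.
\end{proof}

\begin{lemma}\label{lem:N}
$\Sigma_j(X)\ne G$ for all $j$. Hence $X<_T\emptyset'$.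
\end{lemma}

\begin{proof}
Let $\sigma$ be the node of length $2j+1$ on $\pi$, and let $o\in\{\mathsf f_e,\mathsf w_e\}$ be its outcome along $\pi$. Outcomes left of $o$ are taken only finitely often, so by Lemma~\ref{lem:book}(iii) version $e$ is canceled finitely often in the last life of $\sigma$; as it takes $o$ infinitely often, it is eventually never dormant.

\emph{$o=\mathsf f_e$.} By Lemma~\ref{lem:collapse} there is a last acceptance of version $e$. After it, $\mathsf f_e$ is taken infinitely often, always from the frozen state with the data of that acceptance. So no number $<\zeta_e$ ever enters $X$ after stage $q_e$, and $\Sigma_j(X;g_e)=0\ne1=G(g_e)$.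

\emph{$o=\mathsf w_e$.} Then $\mathsf f_e$ is taken only finitely often, so version $e$ is accepted, and hence collapses, only finitely often. Therefore $g_e$ is eventually constant. We first show that the final $g_e$ is not in $G$. Numbers $g$ are never reused, so otherwise version $e$ was accepted with the final $g_e$, and afterwards it neither collapsed nor was canceled, since either would change $g_e$. So it remained frozen forever, or it succeeded and remained settled forever. In both cases $\mathsf w_e$ was never taken again, a contradiction.

Now suppose $\Sigma_j(X;g_e)=0$ for the final $g_e$. Consider stages so late that version $e$ is never dormant, accepted or collapsed any more, $X$ has settled below the true use of this computation, and the computation has appeared. At such a stage $\mathsf w_e$ cannot be taken from the frozen or the settled state. It cannot be taken from waiting either, since a waiting version, when processed, makes a request, with the true use $\zeta_e$. After such a request no number $<\zeta_e$ enters $X$, so the version stays pending and $\mathsf w_e$ is never taken again. If, finally, $\mathsf w_e$ is taken from pending, the version is then waiting, and when it is next processed it makes such a request. So $\mathsf w_e$ is taken only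 finitely often, a contradiction. Hence $\Sigma_j(X;g_e)\neq0=G(g_e)$.

As $G$ is c.e.\ and $G\not\le_TX$, the c.e.\ set $X$ is incomplete.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]
$X$ is c.e., and $X<_T\emptyset'$ by Lemma~\ref{lem:N}. Let $D=A_k\oplus X$ and let $V,W$ be c.e.\ sets with $V\le_TD$, $V\le_TW$, $W\not\le_TD$ and $D\not\le_TW$. Choose $\Phi,\Psi$ with $V=\Phi(D)=\Psi(W)$ and put $\tau=(k,\Phi,\Psi,V,W)$. Then $H(\tau)$ holds, and $E_\tau\le_TD$ and $E_\tau\le_TW$ by Lemma~\ref{lem:Ered}. For each $i$ the client $(\tau,i)$ is some $c_n$, and the node of length $2n$ on $\pi$ is good. So $\Lambda_i(V)\ne E_\tau$ by Lemma~\ref{lem:client}. Hence $E_\tau\not\le_TV$, and $E=E_\tau$ is as required.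
\end{proof}

\begin{thebibliography}{1}
\bibitem{math29} ``Math 29: Computability Theory'', \url{http://fermat.dartmouth.edu/~m29s11/Webercoursenotes.pdf}.
\end{thebibliography}

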